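\title{Baire function spaces whose product is not Baire}

\begin{abstract}
We construct in ZFC two locally compact, zero-dimensional Hausdorff spaces $X_0,X_1$ of weight at most $\omega_1$ that have the moving off property while their topological sum does not. Consequently $C_k(X_0)$ and $C_k(X_1)$ are Baire spaces and $C_k(X_0)\times C_k(X_1)$ is not. More generally, for every $m\ge2$ there are $m$ such spaces whose sum fails the moving off property while the sum of every nonempty proper subfamily has it. The points of the spaces are subsets of a tree of finite-to-one functions on countable ordinals, and the summands correspond to the parts of a partition of $\omega_1$ into stationary sets. We also show that the two summands cannot be equal and that neither can be second countable.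
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All spaces are Tychonoff. For a space $X$, let $C_k(X)$ be the space of continuous real-valued functions on $X$ with the compact-open topology. This is the topology of uniform convergence on compact sets: the sets
\[
N(f,K,\varepsilon)=\{g: |g-f|<\varepsilon \text{ on } K\}\qquad (K\subseteq X \text{ compact},\ \varepsilon>0)
\]
form a neighborhood base at $f$. A space is \emph{Baire} if every countable intersection of dense open subsets is dense.

A collection $\mathcal L$ of nonempty compact subsets of $X$ is \emph{moving off} if for every compact $K\subseteq X$ there is $L\in\mathcal L$ with $L\cap K=\emptyset$. A family $\{U_n\}_{n<\omega}$ of subsets of $X$ is \emph{discrete} if every point of $X$ has a neighborhood that meets $U_n$ for at most one $n$. A compact set is covered by finitely many such neighborhoods, so \emph{a compact set meets only finitely many members of a discrete family}. The space $X$ has the \emph{moving off property} (MOP) if every moving off collection contains an infinite subcollection $\{L_n\}_{n<\omega}$ with a \emph{discrete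 open expansion}, that is, a discrete family $\{U_n\}_{n<\omega}$ of open sets with $L_n\subseteq U_n$.

To see where this property comes from, let $\mathcal L$ be moving off and let $D_n$ be the set of $f\in C_k(X)$ such that $f>n$ on some $L\in\mathcal L$. The set $D_n$ is open. It is also dense: given $N(f,K,\varepsilon)$, take $L\in\mathcal L$ disjoint from $K$ and a continuous $h:X\to[0,1]$ that is $0$ on $K$ and $1$ on $L$; then $(1-h)f+(n+1)h$ lies in $D_n\cap N(f,K,\varepsilon)$. If $C_k(X)$ is Baire, there are $f$ and $L_n\in\mathcal L$ with $f>n$ on $L_n$ for all $n$. Choose $n_0<n_1<\cdots$ with $n_{j+1}>b_j:=1+\max f(L_{n_j})$. The intervals $(n_j,b_j)$ form a discrete family in $\mathbb R$, and their preimages under $f$ form a discrete open expansion of $\{L_{n_j}\}_{j<\omega}$. So the MOP is the trace that the Baire property of $C_k(X)$ leaves on $X$. We use two known facts, the first of which says that for locally compact spaces nothing is lost in passing to this trace.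
\begin{itemize}
\item[(K1)] If $X$ is locally compact, then $C_k(X)$ is Baire if and only if $X$ has the MOP.
\item[(K2)] $C_k(X_0\oplus X_1)\cong C_k(X_0)\times C_k(X_1)$, where $\oplus$ is the topological sum; the homeomorphism is $f\mapsto(f{\restriction}X_0,f{\restriction}X_1)$.
\end{itemize}

A compact space has the MOP because it carries no moving off collection. A discrete space has the MOP: a moving off collection of finite sets contains an infinite pairwise disjoint subcollection, and this is its own discrete open expansion. The space $\omega_1$ of countable ordinals with the order topology does not have the MOP. Its compact subsets are bounded, so the singletons form a moving off collection, but countably many singletons lie in one compact set $[0,\beta]$, which meets every member of any expansion. Our sums will fail the MOP in the same way as $\omega_1$: a single compact set meets all members of any given countable subcollection.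

One would guess that the MOP passes to the sum of two spaces, since the summands do not interact. Let $\mathcal L$ be moving off in $X_0\oplus X_1$, write $L=L^0\sqcup L^1$ for $L\in\mathcal L$, and suppose for simplicity that all parts are nonempty. Then $\{L^0:L\in\mathcal L\}$ and $\{L^1:L\in\mathcal L\}$ are moving off in $X_0$ and $X_1$. The MOP of $X_0$ yields a sequence $L_n$ such that the sets $L_n^0$ have a discrete open expansion. But the countable collection $\{L_n^1\}_{n<\omega}$ need not be moving off in $X_1$, so the MOP of $X_1$ cannot be applied to thin it further. The two selections have to be made at once, and nothing in the definition provides this.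

It is known to be consistent with ZFC that there are two locally compact spaces with the MOP whose sum does not have the MOP, and hence, by (K1) and (K2), two Baire function spaces whose product is not Baire. The following question is posed in \cite{story}.

\begin{quote}
Are there, in ZFC, spaces $X_0,X_1$ such that $C_k(X_0)$ and $C_k(X_1)$ are Baire but $C_k(X_0)\times C_k(X_1)$ is not? Are there, in ZFC, two locally compact spaces with the MOP whose topological sum does not have the MOP?
\end{quote}

The answer to both parts is yes.

\begin{theorem}[ZFC]\label{thm:pair}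
There are locally compact, zero-dimensional Hausdorff spaces $X_0,X_1$ of weight at most $\omega_1$, each having the MOP, such that $X_0\oplus X_1$ does not have the MOP. Consequently $C_k(X_0)$ and $C_k(X_1)$ are Baire, but $C_k(X_0)\times C_k(X_1)\cong C_k(X_0\oplus X_1)$ is not.
\end{theorem}

This is the case $m=2$ of a stronger statement.

\begin{theorem}[ZFC]\label{thm:many}
For every $m\ge2$ there are locally compact, zero-dimensional Hausdorff spaces $Z_1,\dots,Z_m$ of weight at most $\omega_1$ such that, for every nonempty $I\subseteq\{1,\dots,m\}$, the sum $\bigoplus_{i\in I}Z_i$ has the MOP if and only if $I\neq\{1,\dots,m\}$. So any $m-1$ of the spaces $C_k(Z_i)$ have a Baire product, but the product of all $m$ is not Baire.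
\end{theorem}

Section~\ref{sec:limits}, which is not used in the proofs of the theorems, treats two situations in which the guess above is correct. Sections~\ref{sec:tree} and~\ref{sec:spaces} attach a space $Z_E$ to each set $E\subseteq\omega_1$. A finite sum $\bigoplus_i Z_{E_i}$ fails the MOP when the sets $E_i$ cover $\omega_1$ (Section~\ref{sec:fail}), and it has the MOP when they leave a stationary set uncovered (Section~\ref{sec:mop}). A partition of $\omega_1$ into $m$ stationary sets then gives the theorems (Section~\ref{sec:proof}).

\section{Sums that keep the moving off property}\label{sec:limits}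

If the summands are equal, the two selections can be merged into one.

\begin{proposition}\label{prop:equal}
If $X$ has the MOP, then so does the sum $X\oplus\dots\oplus X$ of $m$ copies of $X$. Hence, if $X$ is locally compact and $C_k(X)$ is Baire, then every finite power $C_k(X)^m$ is Baire.
\end{proposition}

\begin{proof}
Let $\mathcal L$ be moving off in the sum. For $L=\bigsqcup_{j<m}L^j\in\mathcal L$ put $\hat L=\bigcup_{j<m}L^j\subseteq X$, a nonempty compact set. If $K\subseteq X$ is compact, some $L\in\mathcal L$ misses the union of the $m$ copies of $K$, and then $\hat L\cap K=\emptyset$. So $\{\hat L:L\in\mathcal L\}$ is moving off in $X$, and there are $L_n\in\mathcal L$ such that the sets $\hat L_n$ are distinct and have a discrete open expansion $\{U_n\}_{n<\omega}$. The sets $L_n$ are distinct. Let $V_n$ be the union of the $m$ copies of $U_n$; it is open and contains $L_n$. A point of the sum has a neighborhood inside its own copy of $X$ that meets at most one $U_n$, hence at most one $V_n$. The second statement follows from (K1) and (K2).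
\end{proof}

If one summand is second countable, its function space is Polish (separable and completely metrizable), and a countable base lets us treat the two factors one after the other.

\begin{proposition}\label{prop:weight}
If $X_0$ is locally compact and second countable and $X_1$ is locally compact with the MOP, then $X_0\oplus X_1$ has the MOP. So in any pair as in Theorem~\ref{thm:pair} both spaces have uncountable weight, and hence weight exactly $\omega_1$.
\end{proposition}

\begin{proof}
First, $Y=C_k(X_0)$ is Polish. Cover $X_0$ by open sets $V_0,V_1,\dots$ with compact closures. Let $K_0=\overline{V_0}$, and let $K_{n+1}$ be the closure of a finite union of sets $V_j$ that covers $K_n$ and includes $V_{n+1}$. Then $K_n$ is compact and second countable, hence metrizable; $K_n\subseteq\operatorname{int}K_{n+1}$; and $X_0=\bigcup_n \operatorname{int}K_n$. Every compact subset of $X_0$ lies in some $K_n$, so $f\mapsto(f{\restriction}K_n)_{n<\omega}$ is a homeomorphism of $Y$ onto a subspace of $\prod_nC(K_n)$, where $C(K_n)$ carries the supremum norm. The image is the closed set of sequences $(g_n)$ with $g_{n+1}{\restriction}K_n=g_n$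 for all $n$, because the union of such a sequence is continuous on each open set $\operatorname{int}K_n$. Each $C(K_n)$ is a separable Banach space, so $\prod_nC(K_n)$ is Polish, and so is $Y$. In particular $Y$ is Baire, by the Baire category theorem.

The space $W=C_k(X_1)$ is Baire by (K1). We show that $Y\times W$ is Baire. Let $D_n$ $(n<\omega)$ be dense open subsets of $Y\times W$, let $U\times V$ be a nonempty open box, and let $\{U_j\}_{j<\omega}$ be a base of nonempty open sets of $Y$. The set
\[
O_{n,j}=\{w\in W:(U_j\times\{w\})\cap D_n\neq\emptyset\}
\]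
is the projection of the open set $D_n\cap(U_j\times W)$, so it is open. It is dense, because $D_n$ meets $U_j\times V'$ for every nonempty open $V'\subseteq W$. Choose $w\in V\cap\bigcap_{n,j}O_{n,j}$. Each section $\{y\in Y:(y,w)\in D_n\}$ is open and meets every $U_j$, so it is dense. As $Y$ is Baire, there is $y\in U$ with $(y,w)\in\bigcap_nD_n$.

By (K2), $C_k(X_0\oplus X_1)$ is Baire, and by (K1) the locally compact space $X_0\oplus X_1$ has the MOP. The last statement follows by the symmetry of the sum.
\end{proof}

An example therefore needs two different spaces of uncountable weight, and $\omega_1$ is the first place to look.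

\section{Coherent finite sets and a tree}\label{sec:tree}

Every countable ordinal $\beta$ is an increasing union of finite sets. We need such exhaustions for all $\beta<\omega_1$ at once, and we need them to cohere: as soon as $\alpha$ has entered the exhaustion of $\beta$, the part below $\alpha$ is the exhaustion of $\alpha$. As usual, an ordinal is the set of all smaller ordinals.

\begin{lemma}\label{lem:coherent}
There are finite sets $F_n(\beta)\subseteq\beta$ $(n<\omega,\ \beta<\omega_1)$ such that
\begin{itemize}
\item[(F1)] $F_n(\beta)\subseteq F_{n+1}(\beta)$ and $\bigcup_nF_n(\beta)=\beta$;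
\item[(F2)] if $\alpha\in F_n(\beta)$, then $F_n(\beta)\cap\alpha=F_n(\alpha)$.
\end{itemize}
\end{lemma}

\begin{proof}
We use recursion on $\beta$. Put $F_n(0)=\emptyset$ and $F_n(\beta+1)=F_n(\beta)\cup\{\beta\}$. Then (F1) for $\beta+1$ follows from (F1) for $\beta$. For (F2), $F_n(\beta+1)\cap\beta=F_n(\beta)$, and $F_n(\beta+1)\cap\alpha=F_n(\beta)\cap\alpha=F_n(\alpha)$ for $\alpha\in F_n(\beta)$.

Let $\gamma$ be a limit ordinal and let $0=\gamma_0<\gamma_1<\cdots$ be cofinal in $\gamma$. The first attempt, $F_n(\gamma_n)\cup\{\gamma_n\}$, need not increase with $n$, since $\gamma_n$ need not belong to $F_{n+1}(\gamma_{n+1})$. So we wait at $\gamma_k$ until it has entered the exhaustion of $\gamma_{k+1}$. Put $k(0)=0$, let $k(n+1)=k(n)+1$ if $\gamma_{k(n)}\in F_{n+1}(\gamma_{k(n)+1})$, and let $k(n+1)=k(n)$ otherwise. If $k(n)$ were eventually equal to some $k$, then $\gamma_k\notin F_{n+1}(\gamma_{k+1})$ for all large $n$, contradicting (F1) for $\gamma_{k+1}$. So $k(n)\to\infty$, and since $k(n)$ grows by at most $1$ in each step, it takes every value in $\omega$. Let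
\[
F_n(\gamma)=F_n(\gamma_{k(n)})\cup\{\gamma_{k(n)}\}.
\]

\emph{Coherence.} If $\alpha=\gamma_{k(n)}$, then $F_n(\gamma)\cap\alpha=F_n(\gamma_{k(n)})=F_n(\alpha)$. If $\alpha\in F_n(\gamma_{k(n)})$, then $F_n(\gamma)\cap\alpha=F_n(\gamma_{k(n)})\cap\alpha=F_n(\alpha)$ by (F2) for $\gamma_{k(n)}$.

\emph{Monotonicity.} Let $k=k(n)$. If $k(n+1)=k$, use $F_n(\gamma_k)\subseteq F_{n+1}(\gamma_k)$. If $k(n+1)=k+1$, then $\gamma_k\in F_{n+1}(\gamma_{k+1})$, and (F2) for $\gamma_{k+1}$ gives $F_{n+1}(\gamma_{k+1})\cap\gamma_k=F_{n+1}(\gamma_k)\supseteq F_n(\gamma_k)$. So $F_n(\gamma)\subseteq F_{n+1}(\gamma_{k+1})\subseteq F_{n+1}(\gamma)$.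

\emph{Union.} Let $\alpha<\gamma$. Choose $k$ with $\alpha<\gamma_k$, then $n_0$ with $k(n_0)=k$, then $n\ge n_0$ with $\alpha\in F_n(\gamma_k)$. We have $\gamma_k\in F_{n_0}(\gamma)\subseteq F_n(\gamma)$, so coherence gives $F_n(\gamma)\cap\gamma_k=F_n(\gamma_k)\ni\alpha$.
\end{proof}

Fix such sets. For $\alpha<\beta<\omega_1$ let $\rho_\beta(\alpha)$ be the least $n$ with $\alpha\in F_n(\beta)$. This defines $\rho_\beta:\beta\to\omega$, and by (F1), $\rho_\beta(\alpha)\le n$ if and only if $\alpha\in F_n(\beta)$. Let
\[
T_\beta=\{\rho_\theta{\restriction}\beta:\beta\le\theta<\omega_1\},\qquad T=\bigcup_{\beta<\omega_1}T_\beta ,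
\]
and let $T_{<\nu}=\bigcup_{\beta<\nu}T_\beta$ and $T_{\le\nu}=T_{<\nu}\cup T_\nu$. The elements of $T$ are called \emph{nodes}. A node $x\in T_\beta$ is a function $\beta\to\omega$, and its \emph{height} is $|x|=\beta$. If $x\in T$ and $\beta\le|x|$, then $x{\restriction}\beta\in T$. We write $q\sqsubseteq x$ if $|q|\le|x|$ and $q=x{\restriction}|q|$; this order makes $T$ a tree with root $\emptyset$. For a node $x$ put
\[
F_n(x)=\{\zeta<|x|:x(\zeta)\le n\},
\]
so that $F_n(\rho_\beta)=F_n(\beta)$. For $\delta<\omega_1$ and $n<\omega$ put
\[
Q(\delta,n)=\{q\in T_{\delta+1}:q(\delta)\le n\},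
\]
and put $Q(-1,n)=\{\emptyset\}$. In all cases the elements of $Q(\delta,n)$ have height $\delta+1$.

\begin{lemma}\label{lem:tree}
Let $x\in T$, $n<\omega$ and $\beta,\delta<\omega_1$.
\begin{itemize}
\item[(T1)] $F_n(x)$ is finite.
\item[(T2)] If $\alpha\in F_n(x)$, then $F_n(x)\cap\alpha=F_n(\alpha)$.
\item[(T3)] There is $n_x<\omega$ such that $F_j(x)=F_j(|x|)$ for all $j\ge n_x$.
\item[(T4)] Every $q\in Q(\delta,n)$ agrees with $\rho_\delta$ on $\delta\setminus F_n(\delta)$ and has values at most $n$ on $F_n(\delta)\cup\{\delta\}$. In particular $Q(\delta,n)$ is finite.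
\item[(T5)] $T_\beta$ is countable.
\end{itemize}
\end{lemma}

\begin{proof}
Write $x=\rho_\theta{\restriction}|x|$ with $\theta\ge|x|$. Then $F_n(x)=F_n(\theta)\cap|x|$, which gives (T1). If $\alpha\in F_n(x)$, then $\alpha<|x|$ and $\alpha\in F_n(\theta)$, so $F_n(x)\cap\alpha=F_n(\theta)\cap\alpha=F_n(\alpha)$ by (F2). For (T3), take $n_x=0$ if $\theta=|x|$. If $\theta>|x|$, take $n_x=\rho_\theta(|x|)$; for $j\ge n_x$ we have $|x|\in F_j(\theta)$, and (F2) gives $F_j(\theta)\cap|x|=F_j(|x|)$.

(T4) Let $q\in Q(\delta,n)$. For $j\ge n$ we have $\delta\in F_j(q)$, so $F_j(q)\cap\delta=F_j(\delta)$ by (T2). With $j=n$ this shows that $q\le n$ on $F_n(\delta)$. If $\zeta\in\delta\setminus F_n(\delta)$, then $\zeta\notin F_n(q)$, so $q(\zeta)$ is the least $j>n$ with $\zeta\in F_j(q)$, while $\rho_\delta(\zeta)$ is the least $j>n$ with $\zeta\in F_j(\delta)$. These numbers are equal.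

(T5) An element of $T_\beta$ is either $\rho_\beta$ or of the form $q{\restriction}\beta$ with $q\in T_{\beta+1}=\bigcup_nQ(\beta,n)$, and this union is countable by (T4).
\end{proof}

Every level of $T$ is countable and nonempty, so $|T|=\omega_1$. There is no uncountable chain in $T$: its union would be a function $\omega_1\to\omega$, which takes some value infinitely often below some countable ordinal, contradicting (T1).

\begin{example}\label{ex:first}
Take the sets built in the proof of Lemma~\ref{lem:coherent}, with $\gamma_k=k$ at $\gamma=\omega$. For finite $\beta$ we get $F_n(\beta)=\beta$, so $\rho_\beta$ is constantly $0$. At $\omega$ there is no waiting, $k(n)=n$, so $F_n(\omega)=\{0,\dots,n\}$ and $\rho_\omega$ is the identity. Next, $F_n(\omega+1)=\{0,\dots,n,\omega\}$, so $\rho_{\omega+1}$ extends $\rho_\omega$ by the value $0$ at $\omega$. We have $0\in F_0(\beta)$ for every $\beta\ge1$, since $F_0(1)=\{0\}$, $F_0(\gamma)=\{0\}$ for limit $\gamma$, and $F_0(\beta)\subseteq F_0(\beta+1)$. Hence $x(0)=0$ for every node $x\neq\emptyset$. Writing finite nodes as sequences and using (T4) for the last equality,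
\[
Q(0,n)=T_1=\{\langle0\rangle\},\qquad Q(1,1)=\{\langle0,0\rangle,\langle0,1\rangle\}=\{\rho_2,\rho_\omega{\restriction}2\},\qquad Q(\omega,0)=\{\rho_{\omega+1}\}.
\]
\end{example}

\section{The spaces $Z_E$}\label{sec:spaces}

Identify the power set $\mathcal P(T)$ with the compact, zero-dimensional Hausdorff space $2^T$. A basic open set is given by a finite $S\subseteq T$ and a subset $S'\subseteq S$, and it consists of all $a\subseteq T$ with $a\cap S=S'$. The points of our spaces are nonempty subsets of $T$. In a space of the form ``closed subset of $\mathcal P(T)$ minus $\{\emptyset\}$'', the sets $K_x=\{a:x\in a\}$ are compact and open and cover the space. To miss a compact set it is therefore enough to avoid finitely many nodes.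

To imitate the failure of the MOP in $\omega_1$ we want finite sets $L$ of points with two properties. Every sufficiently high node belongs to a member of $L$; and every finite set of nodes is avoided by all members of some $L$. A single point $\{x:|x|>\nu\}$ does both jobs for nodes of height at most $\nu$. But a space containing these points for unboundedly many $\nu$ fails the MOP by itself: the singletons are moving off, and $K_x$ contains all such points with $\nu<|x|$. So the work has to be shared among several points that can be placed in different summands, and each point has to carry a mark that says to which summand it belongs. The mark is the one level of $T$ that the point omits entirely.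

For $q\in T$, $\alpha\le\omega_1$ and $n<\omega$ let
\[
A(q,\alpha,n)=\{x\in T: q\sqsubseteq x \text{ and either } |x|<\alpha,\text{ or } |x|>\alpha \text{ and } x(\alpha)>n\};
\]
see Figure~\ref{fig:point}. We call $q$ the \emph{stem} and $\alpha$ the \emph{label} of the triple $(q,\alpha,n)$. For $\alpha=\omega_1$ we get the \emph{cone} $[q]=\{x\in T:q\sqsubseteq x\}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!35] (0,0) -- (-1.5,1.5) -- (1.5,1.5) -- cycle;
\fill[gray!35] (-1.7,1.7) -- (-3,3) -- (-2,3) -- (-1.13,1.7) -- cycle;
\fill[gray!35] (-0.57,1.7) -- (-1,3) -- (0,3) -- (0,1.7) -- cycle;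
\fill[gray!35] (0.57,1.7) -- (1,3) -- (2,3) -- (1.13,1.7) -- cycle;
\draw (-3,3) -- (0,0) -- (3,3);
\draw[dashed] (-3.2,1.6) -- (3.2,1.6) node[right] {level $\alpha$};
\fill (0,0) circle (1.5pt) node[below] {$q$};
\node at (-2.5,3.25) {$>n$}; \node at (-1.5,3.25) {$\le n$};
\node at (-0.5,3.25) {$>n$}; \node at (0.5,3.25) {$\le n$};
\node at (1.5,3.25) {$>n$}; \node at (2.5,3.25) {$\le n$};
\node[right] at (3.2,3.25) {value of $x(\alpha)$};
\end{tikzpicture}
\caption{The set $A(q,\alpha,n)$, shaded, inside the cone of all nodes $x$ of the tree $T$ that extend $q$. It contains every such node of height below $\alpha$, no node of height $\alpha$, and exactly those nodes of height above $\alpha$ with $x(\alpha)>n$.}\label{fig:point}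
\end{figure}

For $\alpha<\omega_1$ let $\pi_n(\alpha)=\max F_n(\alpha)$, with $\max\emptyset=-1$. Let $E\subseteq\omega_1$. A triple $(q,\alpha,n)$ is \emph{$E$-admissible} if
\[
\alpha=\omega_1,\qquad\text{or}\qquad \alpha\in E\ \text{ and }\ q\in Q(\pi_n(\alpha),n).
\]
So all cones are allowed, while for a countable label $\alpha$ and a given $n$ only finitely many stems are allowed, and they have height $\pi_n(\alpha)+1$. Let $Y_E$ be the closure in $\mathcal P(T)$ of the set of all $A(q,\alpha,n)$ with $(q,\alpha,n)$ $E$-admissible, and let
\[
Z_E=Y_E\setminus\{\emptyset\}.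
\]
As an open subspace of the compact, zero-dimensional Hausdorff space $Y_E$, the space $Z_E$ is locally compact, zero-dimensional and Hausdorff, and its weight is at most $|T|=\omega_1$.

For a finite nonempty family $(E_i)_{i\in I}$ of subsets of $\omega_1$ we write
\[
Z=\bigoplus_{i\in I}Z_{E_i}=\bigcup_{i\in I}\{i\}\times Z_{E_i},\qquad K_x=\{(i,a)\in Z:x\in a\}\quad(x\in T).
\]
A \emph{basic point} of $Z$ is a pair $(i,A(q,\alpha,n))$ where $(q,\alpha,n)$ is $E_i$-admissible and $A(q,\alpha,n)\neq\emptyset$. Two facts are used throughout.
\begin{itemize}
\item[(Z1)] The basic points are dense in $Z$. Indeed, a nonempty open subset of $Z_{E_i}$ is open in $Y_{E_i}$, so it contains a set $A(q,\alpha,n)$ with an $E_i$-admissible triple, and this set is not $\emptyset$.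
\item[(Z2)] The sets $K_x$ are compact and open and cover $Z$, so every compact subset of $Z$ is covered by finitely many $K_x$. Indeed, $\{a\in Y_{E_i}:x\in a\}$ is clopen in $Y_{E_i}$ and does not contain $\emptyset$, and every nonempty $a$ has an element.
\end{itemize}

The role of the label is expressed by the next lemma: going up along a chain above the stem, one can be outside $A(q,\alpha,n)$ and later inside it only at level $\alpha$.

\begin{lemma}\label{lem:reentry}
Let $x\sqsubseteq y$ be nodes with $y\in A(q,\alpha,n)$ and $x\notin A(q,\alpha,n)$. Then $|q|>|x|$ or $\alpha=|x|$.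
\end{lemma}

\begin{proof}
Suppose $|q|\le|x|$ and $\alpha\neq|x|$. Both $q$ and $x$ are restrictions of $y$, so $q\sqsubseteq x$. If $|x|<\alpha$, then $x\in A(q,\alpha,n)$. If $|x|>\alpha$, then $|y|>\alpha$, so $x(\alpha)=y(\alpha)>n$ and again $x\in A(q,\alpha,n)$.
\end{proof}

\begin{example}\label{ex:gates}
We continue Example~\ref{ex:first} and look for finitely many sets that together contain all nodes of height above $\omega$ and avoid given nodes of height at most $\omega$.

Take $n=0$. Since $\pi_0(\omega)=0$, the only stem allowed for the label $\omega$ is $\langle0\rangle$, and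
\[
A(\langle0\rangle,\omega,0)=\{x:1\le|x|<\omega\}\cup\{x:|x|>\omega,\ x(\omega)>0\}.
\]
The nodes of height above $\omega$ that are left over are those with $x(\omega)=0$, and since $Q(\omega,0)=\{\rho_{\omega+1}\}$ they form the single cone $[\rho_{\omega+1}]$. The two sets contain all nodes except the root and the nodes of height $\omega$.

To avoid the node $\langle0\rangle$ as well, take $n=1$. Now $\pi_1(\omega)=1$, the stems allowed for the label $\omega$ are $\langle0,0\rangle$ and $\langle0,1\rangle$, and a second label is needed for the nodes that extend neither. A node $x$ with $|x|>\omega$ is sorted as follows: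
\[
\begin{array}{lll}
x(1)>1: & x\in A(\langle0\rangle,1,1), &\text{label } 1;\\
x(1)\le1,\ x(\omega)>1: & x\in A(x{\restriction}2,\omega,1), &\text{label }\omega,\ \ x{\restriction}2\in Q(1,1);\\
x(1)\le1,\ x(\omega)\le1: & x\in[x{\restriction}(\omega+1)], & x{\restriction}(\omega+1)\in Q(\omega,1).
\end{array}
\]
Finitely many sets occur. None contains $\emptyset$ or $\langle0\rangle$, and none contains a node $x$ of height $\omega$ with $x(1)\le1$. The elements $0,1,\omega$ of $F_1(\omega)\cup\{\omega\}$ act as gates, and a node is caught at the first gate where its value exceeds $1$. (The gate $0$ catches nothing here.)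

Now suppose that a label $\nu$ is not available. Let $L$ be a finite set of basic points whose triples have labels different from $\nu$, let $r\in T_\nu$ lie in no member of $L$, and let $N$ bound the values $q(\nu)$ for the stems $q$ of height above $\nu$. If $y\sqsupseteq r$ lies in a member of $L$, then its stem has height above $\nu$ by Lemma~\ref{lem:reentry}, so $y(\nu)=q(\nu)\le N$. All extensions $y$ of $r$ with $y(\nu)>N$ escape. One missing label may do no harm, as $\nu=0$ shows. But by (T1) a node $y$ has $y(\nu)>N$ for all but finitely many $\nu<|y|$, so when many labels are missing, $y$ escapes through almost all of them.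
\end{example}

The next two sections carry out the two halves of this example in general.

\section{All labels present: the sum fails the MOP}\label{sec:fail}

\begin{proposition}\label{prop:fail}
If $\bigcup_{i\in I}E_i=\omega_1$, then $Z=\bigoplus_{i\in I}Z_{E_i}$ does not have the MOP.
\end{proposition}

\begin{proof}
For $\alpha<\omega_1$ choose $i(\alpha)\in I$ with $\alpha\in E_{i(\alpha)}$; this is the only use of the hypothesis. Let $i(\omega_1)\in I$ be arbitrary. For $\nu<\omega_1$ and $n<\omega$ list the gates,
\[
F_n(\nu)\cup\{\nu\}=\{\varphi_0<\dots<\varphi_l=\nu\},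
\]
and put $\varphi_{-1}=-1$ and $\varphi_{l+1}=\omega_1$. By (F2),
\begin{equation}\label{eq:gates}
F_n(\varphi_j)=\{\varphi_0,\dots,\varphi_{j-1}\}\qquad(0\le j\le l),
\end{equation}
so $\pi_n(\varphi_j)=\varphi_{j-1}$. Thus the gate preceding $\varphi_j$ depends only on $\varphi_j$ and $n$ and not on $\nu$, which is why admissibility could be defined without reference to $\nu$. For $0\le j\le l+1$ and $q\in Q(\varphi_{j-1},n)$ the triple $(q,\varphi_j,n)$ is $E_{i(\varphi_j)}$-admissible. Let $L_{\nu,n}$ be the set of all basic points
\[
\bigl(i(\varphi_j),A(q,\varphi_j,n)\bigr)\qquad\text{with } 0\le j\le l+1,\ \ q\in Q(\varphi_{j-1},n),\ \ A(q,\varphi_j,n)\neq\emptyset .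
\]
By (T4), $L_{\nu,n}$ is finite, hence compact.

\medskip\noindent
(a) \emph{If $|x|>\nu$, then $L_{\nu,n}\cap K_x\neq\emptyset$. In particular $L_{\nu,n}\neq\emptyset$.} Let $j\le l+1$ be least with $\varphi_j\notin F_n(x)$; it exists because $\omega_1\notin F_n(x)$. Put $q=x{\restriction}(\varphi_{j-1}+1)$. If $j=0$, then $q=\emptyset\in Q(-1,n)$. If $j>0$, then $\varphi_{j-1}\in F_n(x)$, so $q\in Q(\varphi_{j-1},n)$. If $j\le l$, then $|x|>\varphi_j$ and $x(\varphi_j)>n$; if $j=l+1$, then $|x|<\varphi_j$. In both cases $x\in A(q,\varphi_j,n)$.

\medskip\noindent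
(b) \emph{If $|x|=\varphi_j$ for some $j\le l$ and $\varphi_0,\dots,\varphi_{j-1}\in F_n(x)$, then $L_{\nu,n}\cap K_x=\emptyset$.} Suppose $x\in A(q,\varphi_h,n)$ with $h\le l+1$ and $q\in Q(\varphi_{h-1},n)$. From $q\sqsubseteq x$ we get $\varphi_{h-1}+1=|q|\le|x|=\varphi_j$, so $h\le j$. The case $h=j$ is impossible because $A(q,\varphi_h,n)$ contains no node of height $\varphi_h$. The case $h<j$ is impossible because $|x|>\varphi_h$ and $x(\varphi_h)\le n$.

\medskip\noindent
\emph{The collection of all $L_{\nu,n}$ is moving off.} Let $C\subseteq Z$ be compact. By (Z2), $C\subseteq\bigcup_{x\in P}K_x$ for a finite nonempty $P\subseteq T$. Let $\nu=\max\{|x|:x\in P\}$. Choose $n$ so large that, for all $x\in P$, we have $|x|\in F_n(\nu)\cup\{\nu\}$ and $n\ge n_x$; this is possible by (F1) and (T3). Let $x\in P$, say $|x|=\varphi_j$. Then $F_n(x)=F_n(\varphi_j)=\{\varphi_0,\dots,\varphi_{j-1}\}$ by (T3) and \eqref{eq:gates}, so $L_{\nu,n}\cap K_x=\emptyset$ by (b). Hence $L_{\nu,n}\cap C=\emptyset$.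

\medskip\noindent
\emph{No infinite subcollection has a discrete open expansion.} Let $U_k\supseteq L_{\nu_k,n_k}$ for $k<\omega$. Choose $x\in T$ with $|x|>\sup_k\nu_k$. By (a) the compact set $K_x$ meets every $U_k$, so $\{U_k\}_{k<\omega}$ is not discrete.
\end{proof}

\section{Stationarily many labels missing: the sum has the MOP}\label{sec:mop}

A set $C\subseteq\omega_1$ is a \emph{club} if it is unbounded and contains the supremum of each of its nonempty countable subsets; the limit ordinals form a club. A set $\Sigma\subseteq\omega_1$ is \emph{stationary} if it meets every club. A countable intersection of clubs is a club. Hence the intersection of a stationary set with a club is stationary, and if a stationary set is split into countably many pieces, one piece is stationary. Stationary sets are unbounded. \emph{Fodor's lemma} states that if $\Sigma$ is stationary and $h:\Sigma\to\omega_1$ satisfies $h(\nu)<\nu$ for all $\nu\in\Sigma$, then $h$ is constant on a stationary subset of $\Sigma$.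

\begin{proposition}\label{prop:mop}
If $B=\omega_1\setminus\bigcup_{i\in I}E_i$ is stationary, then $Z=\bigoplus_{i\in I}Z_{E_i}$ has the MOP.
\end{proposition}

Fix a moving off collection $\mathcal M$ in $Z$. The members of $\mathcal M$ are arbitrary compact sets, about which we know little. We first enlarge them to compact open sets, which are described by finitely many nodes. We then show that the sets described below some fixed countable level already move off, and below a countable level a diagonal argument applies.

\subsection{Compact open sets and their supports}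

Let $\mathcal L$ be the collection of all compact open $L\subseteq Z$ that contain a member of $\mathcal M$. It is moving off. Indeed, given a compact $K$, take $M\in\mathcal M$ disjoint from $K$. Every point of $M$ has a compact open neighborhood inside the open set $Z\setminus K$, since $Z$ is locally compact and zero-dimensional, and the union $L$ of finitely many of these satisfies $M\subseteq L\subseteq Z\setminus K$.

\begin{lemma}\label{lem:reduction}
Let $L_k\in\mathcal L$ $(k<\omega)$ be pairwise disjoint, and suppose that each $K_x$ meets only finitely many $L_k$. Then $\mathcal M$ has an infinite subcollection with a discrete open expansion.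
\end{lemma}

\begin{proof}
Choose $M_k\in\mathcal M$ with $M_k\subseteq L_k$. These sets are nonempty and pairwise disjoint, hence distinct. A point $z\in Z$ lies in some $K_x$. Remove from $K_x$ the finitely many closed sets $L_k$ that meet $K_x$ and do not contain $z$. What remains is an open neighborhood of $z$ that meets at most one $L_k$. So $\{L_k\}$ is a discrete open expansion of $\{M_k\}$.
\end{proof}

\begin{lemma}\label{lem:support}
For every compact open $L\subseteq Z$ there is a finite set $S\subseteq T$ such that
\begin{itemize}
\item[(S1)] if $(i,a)\in L$, then $a\cap S\neq\emptyset$;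
\item[(S2)] if $(i,a)\in L$, $b\in Z_{E_i}$ and $b\cap S=a\cap S$, then $(i,b)\in L$.
\end{itemize}
\end{lemma}

\begin{proof}
The set $L^i=\{a:(i,a)\in L\}$ is compact and open in $Z_{E_i}$, hence open in $Y_{E_i}$. So it is a finite union of sets $W\cap Y_{E_i}$ with $W$ basic open in $\mathcal P(T)$. Put into $S$ the finitely many nodes that define these $W$, for all $i\in I$. If $a\in W\cap Y_{E_i}\subseteq L^i$ and $b\in Y_{E_i}$ has $b\cap S=a\cap S$, then $b\in W$, so $b\in L^i$. This remains true if $S$ is enlarged. By (Z2), $L$ is covered by finitely many $K_x$; put these $x$ into $S$ as well to get (S1).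
\end{proof}

Fix such a set $S_L$, the \emph{support} of $L$, for each $L\in\mathcal L$, and for $\nu<\omega_1$ let
\[
\mathcal L_\nu=\{L\in\mathcal L:S_L\subseteq T_{<\nu}\}.
\]
A set supported below $\nu$ cannot distinguish a node from its restriction to $\nu$. This is where it matters that every summand contains all cones.

\begin{lemma}\label{lem:cut}
If $L\in\mathcal L_\nu$ and $|y|\ge\nu$, then $L\cap K_y\neq\emptyset$ if and only if $L\cap K_{y\restriction\nu}\neq\emptyset$.
\end{lemma}

\begin{proof}
Suppose that one of the two open sets $L\cap K_y$ and $L\cap K_{y\restriction\nu}$ is nonempty. By (Z1) it contains a basic point $(i,a)$, $a=A(q,\alpha,n)$. By (S1) there is $s\in a\cap S_L$, so $|q|\le|s|<\nu$. Since $a$ contains $y$ or $y{\restriction}\nu$, the stem $q$ is a restriction of both nodes.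

If $\alpha<\nu$, both nodes have height above $\alpha$ and the same value at $\alpha$. So $a$ contains both, and $(i,a)$ lies in both open sets.

If $\alpha\ge\nu$, then $a\cap T_{<\nu}=[q]\cap T_{<\nu}$, so $a\cap S_L=[q]\cap S_L$. The cone $[q]$ belongs to $Z_{E_i}$, so $(i,[q])\in L$ by (S2). It contains $y$ and $y{\restriction}\nu$, so $(i,[q])$ lies in both open sets.
\end{proof}

\begin{lemma}\label{lem:diagonal}
If $\mathcal L_\nu$ is moving off for some $\nu<\omega_1$, then $\mathcal M$ has an infinite subcollection with a discrete open expansion.
\end{lemma}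

\begin{proof}
By (T5), write $T_{\le\nu}=\{t_k:k<\omega\}$, with repetitions if necessary. Choose recursively $L_k\in\mathcal L_\nu$ disjoint from the compact set $K_{t_0}\cup\dots\cup K_{t_k}\cup L_0\cup\dots\cup L_{k-1}$. Then $K_{t_j}$ meets $L_k$ only for $k<j$. If $|y|>\nu$, then $K_y$ meets the same sets $L_k$ as $K_{y\restriction\nu}$, by Lemma~\ref{lem:cut}. So every $K_y$ meets only finitely many $L_k$, and Lemma~\ref{lem:reduction} applies.
\end{proof}

Proposition~\ref{prop:mop} is now reduced to the following lemma, the only place where $B$ enters.

\begin{lemma}\label{lem:key}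
If $B$ is stationary, then $\mathcal L_\nu$ is moving off for some $\nu<\omega_1$.
\end{lemma}

\subsection{Pressing down}

We use Fodor's lemma in a form that allows values other than ordinals.

\begin{lemma}\label{lem:pd}
Let $(G_\nu)_{\nu<\omega_1}$ be an increasing sequence of countable sets with $G_\nu=\bigcup_{\mu<\nu}G_\mu$ for limit $\nu$. Let $\Sigma$ be a stationary set of limit ordinals, and let $g(\nu)\in G_\nu$ for $\nu\in\Sigma$. Then $g$ is constant on a stationary subset of $\Sigma$.
\end{lemma}

\begin{proof}
For $\nu\in\Sigma$ pick $h(\nu)<\nu$ with $g(\nu)\in G_{h(\nu)}$. By Fodor's lemma $h$ has a constant value $\mu$ on a stationary set $\Sigma'\subseteq\Sigma$. The fibers of $g$ split $\Sigma'$ into countably many pieces, because $G_\mu$ is countable, and one piece is stationary.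
\end{proof}

\subsection{Proof of Lemma~\ref{lem:key}}

Suppose that no $\mathcal L_\nu$ is moving off. Then for each $\nu$ some compact set meets every member of $\mathcal L_\nu$. Cover it by finitely many $K_y$, and replace $y$ by $y{\restriction}\nu$ when $|y|>\nu$, as Lemma~\ref{lem:cut} permits. This gives a finite set $P_\nu\subseteq T_{\le\nu}$ such that
\begin{equation}\label{eq:block}
\text{every } L\in\mathcal L_\nu \text{ meets } \textstyle\bigcup_{t\in P_\nu}K_t .
\end{equation}
Since $\mathcal L$ is moving off, we can choose $L_\nu\in\mathcal L$ disjoint from $\bigcup_{t\in P_\nu}K_t$. Let $S_\nu$ be the support of $L_\nu$. We look for $\nu<\eta$ such that $L_\nu\in\mathcal L_\eta$ and $L_\nu$ misses $K_t$ for all $t\in P_\eta$ as well; this contradicts \eqref{eq:block} for $\eta$.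

The nodes of $P_\eta$ of height below $\eta$ can be made independent of $\eta$ by pressing down. The nodes of height exactly $\eta$ cannot. If such a node $r'$ extended a node $r\in P_\nu\cap T_\nu$ with $\nu\in B$, the last paragraph of Example~\ref{ex:gates} would apply, and $r'$ would escape from $L_\nu$ once $r'(\nu)$ is large. But $T$ has no uncountable chain, so the top nodes cannot be lined up in this way along a stationary set. What pressing down does give is that $r$ and $r'$ agree on a fixed initial segment and wherever $r$ is small, and we show that this is enough.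

For $\nu<\omega_1$ define three parameters, with $\max\emptyset=0$. Let $p(\nu)=|P_\nu\cap T_\nu|$ and
\[
N(\nu)=\max\{s(\nu):s\in S_\nu,\ |s|>\nu\}.
\]
For $r\in T_\nu$ and $s\in T$ with $r\not\sqsubseteq s$, let $\Delta(r,s)$ be the least $\zeta<\min(|s|,\nu)$ with $r(\zeta)\neq s(\zeta)$ if there is one, and let $\Delta(r,s)=|s|$ otherwise. In the second case $|s|<\nu$, because $r\not\sqsubseteq s$. So $\Delta(r,s)<\nu$ always. Let
\[
\xi(\nu)=\max\{\Delta(r,s):r\in P_\nu\cap T_\nu,\ s\in S_\nu,\ r\not\sqsubseteq s\},
\]
so that $\xi(\nu)<\nu$ for $\nu>0$. Start with the stationary set of limit ordinals in $B$ and apply Lemma~\ref{lem:pd} three times, each time to the stationary set obtained so far.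

\begin{enumerate}
\item Let $G_\nu$ be the set of quadruples consisting of a finite subset of $T_{<\nu}$, two natural numbers and an ordinal below $\nu$; it is countable by (T5). We obtain $P^-$, $p$, $N$, $\xi$ such that $P_\nu\cap T_{<\nu}=P^-$, $p(\nu)=p$, $N(\nu)=N$ and $\xi(\nu)=\xi$ for all remaining $\nu$. Write $P_\nu\cap T_\nu=\{r_1^\nu,\dots,r_p^\nu\}$. Every remaining $\nu$ is a limit ordinal above $\xi$, so $\xi+1<\nu$.
\item Let $G_\nu=(T_{\xi+1})^p$ for all $\nu$. We obtain that $r_j^\nu{\restriction}(\xi+1)$ does not depend on $\nu$, for each $j\le p$. Then $M=\max_{j\le p}r_j^\nu(\xi)$ does not depend on $\nu$ either.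
\item Let $G_\nu$ be the set of $p$-tuples of finite partial functions from $\nu$ to $\omega$. By (T1), $r_j^\nu{\restriction}F_M(r_j^\nu)$ is such a partial function, and we obtain that it does not depend on $\nu$, for each $j\le p$.
\end{enumerate}
Let $\Sigma\subseteq B$ be the final stationary set. For $\nu,\eta\in\Sigma$ and $j\le p$, steps 2 and 3 give
\begin{equation}\label{eq:agree}
r_j^\nu(\zeta)=r_j^\eta(\zeta)\quad\text{whenever } \zeta\le\xi, \text{ or } \zeta<\nu \text{ and } r_j^\nu(\zeta)\le M .
\end{equation}

Let $C$ be the set of $\eta<\omega_1$ such that $S_\nu\subseteq T_{<\eta}$ for all $\nu<\eta$. It is closed: if $\eta\notin\{\eta_k:k<\omega\}$ is the supremum of elements $\eta_k$ of $C$ and $\nu<\eta$, then $\nu<\eta_k$ for some $k$, so $S_\nu\subseteq T_{<\eta_k}\subseteq T_{<\eta}$. It is unbounded: given $\beta_0$, choose $\beta_0<\beta_1<\cdots$ such that the countable set $\bigcup_{\nu<\beta_k}S_\nu$ lies in $T_{<\beta_{k+1}}$; then $\sup_k\beta_k\in C$. So $\Sigma\cap C$ is stationary, hence unbounded, and we can choose $\eta\in\Sigma\cap C$ with $\Sigma\cap\eta$ infinite. The sets $F_N(r_j^\eta)$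 are finite by (T1), so there is $\nu\in\Sigma\cap\eta$ with
\begin{equation}\label{eq:escape}
r_j^\eta(\nu)>N\qquad\text{for all } j\le p .
\end{equation}
Fix these $\nu<\eta$. Then $L_\nu\in\mathcal L_\eta$, and $L_\nu$ misses $K_t$ for $t\in P^-\subseteq P_\nu$. Since $P_\eta=P^-\cup\{r_1^\eta,\dots,r_p^\eta\}$, it remains to show that $L_\nu\cap K_{r_j^\eta}=\emptyset$ for each $j\le p$.

Write $r=r_j^\nu$ and $r'=r_j^\eta$, and suppose that the open set $L_\nu\cap K_{r'}$ is nonempty. By (Z1) it contains a basic point $(i,a)$, where $a=A(q,\alpha,n)$ and $(q,\alpha,n)$ is $E_i$-admissible. By (S1) there is $s\in a\cap S_\nu$. We have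
\[
r'\in a,\qquad s\in a,\qquad r\notin a,\qquad \alpha\neq\nu .
\]
The third statement holds because $L_\nu\cap K_r=\emptyset$. The fourth holds because $\alpha\in E_i\cup\{\omega_1\}$ and $\nu\in B$. In particular $q\sqsubseteq r'$ and $q\sqsubseteq s$.

\medskip\noindent
\emph{Case 1: $r\sqsubseteq s$.} Lemma~\ref{lem:reentry}, applied to $r\sqsubseteq s$, gives $|q|>\nu$. Then $|s|>\nu$ and $q(\nu)=s(\nu)\le N$, while $q(\nu)=r'(\nu)>N$ by \eqref{eq:escape}. This is a contradiction.

\medskip\noindent
\emph{Case 2: $r\not\sqsubseteq s$.} First, the stem is short: $|q|\le\xi$. Let $\Delta=\Delta(r,s)\le\xi$. If $\Delta=|s|$, then $|q|\le|s|\le\xi$. Otherwise $\Delta<|s|$ and $s(\Delta)\neq r(\Delta)=r'(\Delta)$ by \eqref{eq:agree}; since $q$ is a restriction of both $s$ and $r'$, we get $|q|\le\Delta\le\xi$.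

Second, the label is high. By \eqref{eq:agree}, $q=r'{\restriction}|q|=r{\restriction}|q|$, so $q\sqsubseteq r$. As $r\notin a$, we cannot have $\nu<\alpha$, and $\alpha\neq\nu$; hence $\alpha<\nu$ and $r(\alpha)\le n$. As $r'\in a$ and $|r'|=\eta>\alpha$, we have $r'(\alpha)>n$. So $r(\alpha)\neq r'(\alpha)$, and \eqref{eq:agree} gives
\[
\alpha>\xi\qquad\text{and}\qquad r(\alpha)>M .
\]

Third, a short stem and a high label force $n$ to be small. Since $\alpha$ is countable, admissibility means $q\in Q(\pi_n(\alpha),n)$, so $\pi_n(\alpha)+1=|q|\le\xi$, and therefore $\xi\notin F_n(\alpha)$. Since $\alpha\in F_n(r)$, (T2) gives $F_n(r)\cap\alpha=F_n(\alpha)$, and since $\xi<\alpha$ we conclude that $\xi\notin F_n(r)$. Thus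
\[
r(\alpha)\le n<r(\xi)\le M ,
\]
which contradicts $r(\alpha)>M$.

\medskip
Both cases are impossible, so $L_\nu\in\mathcal L_\eta$ misses $\bigcup_{t\in P_\eta}K_t$, contradicting \eqref{eq:block}. This proves Lemma~\ref{lem:key}, and with Lemma~\ref{lem:diagonal} it proves Proposition~\ref{prop:mop}. \qed

\begin{remark}
The set $B$ is used in two ways: its stationarity allows the pressing down to run inside $B$, and membership $\nu\in B$ gives $\alpha\neq\nu$. If the label $\nu$ were available, the point $a$ could omit $r$ and contain $s$ and $r'$, and this is how the sets $L_{\nu,n}$ of Section~\ref{sec:fail} work. The restriction on the stems of admissible triples is used in this section only in the third step of Case~2.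
\end{remark}

\section{Proof of the theorems}\label{sec:proof}

By Ulam's theorem, for every $m\ge2$ the set $\omega_1$ can be partitioned into stationary sets $A_1,\dots,A_m$.

\begin{proof}[Proof of Theorems~\ref{thm:pair} and~\ref{thm:many}]
Let $Z_i=Z_{A_i}$ for $1\le i\le m$. By Section~\ref{sec:spaces} these spaces are locally compact, zero-dimensional and Hausdorff, of weight at most $\omega_1$. Let $I\subsetneq\{1,\dots,m\}$ be nonempty and take $j\notin I$. Then $\omega_1\setminus\bigcup_{i\in I}A_i$ contains $A_j$, so it is stationary, and $\bigoplus_{i\in I}Z_i$ has the MOP by Proposition~\ref{prop:mop}. The sets $A_1,\dots,A_m$ cover $\omega_1$, so $\bigoplus_{i\le m}Z_i$ does not have the MOP by Proposition~\ref{prop:fail}. All these sums are locally compact, and (K2), applied repeatedly, gives $\prod_{i\in I}C_k(Z_i)\cong C_k\bigl(\bigoplus_{i\in I}Z_i\bigr)$ for every nonempty $I$. By (K1) this product is Baire exactly when $I\neq\{1,\dots,m\}$. This proves Theorem~\ref{thm:many}. For $m=2$, put $X_0=Z_1$ and $X_1=Z_2$ to obtain Theorem~\ref{thm:pair}.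
\end{proof}

\begin{thebibliography}{1}

\bibitem{story}
\emph{The story of a topological game},
doi:10.1216/rmjm/1181069351,
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\allowbreak\&urlId=\allowbreak 10.1216\%2Frmjm\%2F1181069351\allowbreak\&isResultClick=True}.

\end{thebibliography}
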